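# Plane curves of bounded dimension: why $k$-linear sets of SU-rank $1$ are linear

## 1. Plane curves, and the case of a field

Let $T$ be a simple theory. We work in a monster model, with hyperimaginaries, and write $r$ for SU-rank. Let $D$ be a type-definable set of SU-rank $1$: an element of $D$ has rank $1$ over a parameter set unless it is algebraic over it, and algebraic closure gives a pregeometry on $D$. The parameters needed to define $D$ are treated as constants of the language, so $D$ is type-definable over $\emptyset$, and all ranks are computed with these constants.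

**Definition 1.1.** For a parameter set $A$ and $a,b\in D$, call $\mathrm{Lstp}(ab/A)$ a *plane curve* if $r(ab/A)=1$, $a\notin\mathrm{acl}(A)$ and $b\notin\mathrm{acl}(A)$. Its *dimension* is $r(\mathrm{Cb}(ab/A))$, where $\mathrm{Cb}(ab/A)$ is the canonical base of $\mathrm{Lstp}(ab/A)$. For $k\ge1$, $D$ is *$k$-linear* if every plane curve in $D^2$ has dimension at most $k$, and *linear* if it is $1$-linear.

So a plane curve is a generic finite-to-finite correspondence between two elements of $D$, and its dimension counts the independent parameters needed to write it down. The question of this talk: if the number of parameters is bounded at all, must it be bounded by $1$?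

**Vocabulary.** A *hyperimaginary* is a class $a/E$ of a type-definable equivalence relation $E$ over $\emptyset$. It lies in $\mathrm{bdd}(A)$ if it has only boundedly many conjugates over $A$. For instance, if $E_n$ is a definable equivalence relation with $2^n$ classes and each $E_{n+1}$ refines $E_n$, then $E=\bigcap_nE_n$ has at most $2^{\aleph_0}$ classes, so every class $a/E$ lies in $\mathrm{bdd}(\emptyset)$. For a real element, $\mathrm{bdd}$ and $\mathrm{acl}$ mean the same, by compactness. Elements and tuples below are hyperimaginaries, possibly infinite small tuples, unless they are said to lie in $D$; elements of $D$ are real. When we enumerate $\mathrm{bdd}(A)$ we enumerate its countable hyperimaginaries, which form a small set. We write $a\equiv_Ab$ if an automorphism fixing $A$ pointwise takes $a$ to $b$, and $a\sim_Bb$ if $\mathrm{bdd}(aB)=\mathrm{bdd}(bB)$. Nonforking independence is $\perp$, and $\mathrm{Lstp}(a/E)=\mathrm{tp}(a/\mathrm{bdd}(E))$.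

The following facts are standard; see Hart–Kim–Pillay, *Coordinatisation and canonical bases in simple theories*, and Wagner, *Simple Theories*.

* (F1) The usual properties of $\perp$ hold for hyperimaginaries. If $c\in\mathrm{bdd}(Pa)\cap\mathrm{bdd}(Pb)$ and $a\perp_Pb$, then $c\in\mathrm{bdd}(P)$.
* (F2) Independence theorem. Let $A=\mathrm{bdd}(A)$, $b_1\perp_Ab_2$, $a_1\equiv_Aa_2$ and $a_i\perp_Ab_i$. Then some $a$ realizes $\mathrm{tp}(a_1/\mathrm{bdd}(Ab_1))\cup\mathrm{tp}(a_2/\mathrm{bdd}(Ab_2))$ with $a\perp_Ab_1b_2$; by extension we may also ask $a\perp_Ab_1b_2d$ for any given $d$.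
* (F3) For a finite real tuple $a$: $\mathrm{Cb}(a/A)\in\mathrm{bdd}(A)$, and for $P\subseteq\mathrm{bdd}(A)$ we have $a\perp_PA$ if and only if $\mathrm{Cb}(a/A)\in\mathrm{bdd}(P)$.
* (F4) For finite ranks: $r(ab/C)=r(a/bC)+r(b/C)$; $a\perp_Cb$ if and only if $r(a/bC)=r(a/C)$; $r(a/C)=0$ if and only if $a\in\mathrm{bdd}(C)$.
* (SM) For finite ranks and over any base: if $s\in\mathrm{bdd}(P)\cap\mathrm{bdd}(Q)$, then $r(PQ)+r(s)\le r(P)+r(Q)$. Indeed $r(PQ)\le r(s)+r(P/s)+r(Q/s)$, with $r(P/s)=r(P)-r(s)$ and $r(Q/s)=r(Q)-r(s)$.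

**Two cases by hand.** Let $D$ be an infinite set with no structure but equality. If $\mathrm{Lstp}(ab/A)$ is a plane curve, then $b\in\mathrm{acl}(aA)\setminus\mathrm{acl}(A)$ forces $b=a$. As $r(aa)=1=r(aa/A)$, we get $aa\perp A$, and the dimension is $0$.

Let $D$ be an infinite vector space over a finite field, in the vector space language, so that $\mathrm{acl}$ is linear span. A plane curve has $b=\rho a+c$ with $\rho\ne0$ a scalar and $c\in\mathrm{acl}(A)$. Put $e=\mathrm{Cb}(ab/A)$. Since $r(ab/c)=1=r(ab/A)$, (F3) gives $e\in\mathrm{bdd}(c)$. Conversely $ab\perp_eA$, so $r(ab/e)=1$; as $a\notin\mathrm{bdd}(e)$, $b\in\mathrm{bdd}(ae)$, and so $c=b-\rho a\in\mathrm{bdd}(ae)$. Also $c\in\mathrm{bdd}(A)$ and $a\perp_eA$, so $c\in\mathrm{bdd}(e)$ by (F1). Thus $e\sim c$ has rank at most $1$, and $D$ is linear.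

**Proposition 1.2 (the easy case).** Let $D$ be an infinite field whose operations are type-definable over $\emptyset$. Then for every $n\ge1$ there is a plane curve of dimension $n+1$. So $D$ is not $k$-linear for any $k$, and the implication "$k$-linear implies linear" holds for $D$.

*Proof.* Take $a=(a_0,\dots,a_n)$ and $x$ in $D$ with $a_0,\dots,a_n,x$ independent of rank $1$, and put $y=\sum_ia_ix^i$. Then $y\in\mathrm{acl}(ax)$. Since $x$ is a root of the nonzero polynomial $\sum_ia_iX^i-y$, also $x\in\mathrm{acl}(ay)$. So $\mathrm{Lstp}(xy/a)$ is a plane curve. Let $c=\mathrm{Cb}(xy/a)\in\mathrm{bdd}(a)$. Let $(x_i,y_i)_{0\le i\le n}$ realize $\mathrm{tp}(xy/\mathrm{bdd}(a))$, independent over $a$, and put $X_{<i}=(x_j,y_j)_{j<i}$. From $x_iy_i\perp_ca$ and $x_iy_i\perp_aX_{<i}$ we get $x_iy_i\perp_caX_{<i}$, hence $x_iy_i\perp_{cX_{<i}}a$. Chaining these, $X=(x_i,y_i)_{i\le n}$ satisfies $X\perp_ca$. The $x_i$ are distinct, so the Vandermonde system $y_i=\sum_ja_jx_i^j$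 has the unique solution $a$, that is, $a\in\mathrm{dcl}(X)$. By (F1), $a\in\mathrm{bdd}(c)$. So $c\sim a$ and $r(c)=n+1$. $\square$

What changes in general? There are no polynomials: we cannot write down curves of larger and larger dimension. We know only that curves exist, and, if we argue by contradiction, that one of them has the largest dimension. The following is nevertheless true.

**Theorem A.** Let $D$ be a type-definable set of SU-rank $1$ in a simple theory. If $D$ is $k$-linear for some $k\ge1$, then $D$ is linear.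

Two cases are quoted as known in the statement of the problem, which comes from "Geometric Simplicity Theory": $D$ stable, and $D$ simple and $\omega$-categorical (Ben-Yaacov, Tomašić, Wagner). There the conditions refer to $D$ with its induced structure, and the problem lists an arbitrary simple $D$ as unknown. Theorem A assumes neither condition. A local strengthening, Theorem B, is in Section 9.

**Hyperimaginary parameters.** Plane curves may be taken over a hyperimaginary $E$. Suppose $v,w\in D\setminus\mathrm{bdd}(E)$ and $r(vw/E)=1$. Choose a set $\hat E$ of real elements with $E\in\mathrm{dcl}(\hat E)$ and $\hat E\perp_Evw$. Then $\mathrm{Lstp}(vw/\hat E)$ is a plane curve. Put $c=\mathrm{Cb}(vw/E)$ and $\hat c=\mathrm{Cb}(vw/\hat E)$. From $vw\perp_cE$ and $vw\perp_E\hat E$ we get $vw\perp_c\hat E$, so $\hat c\in\mathrm{bdd}(c)$. Conversely $\hat c\in\mathrm{bdd}(E)$ since $vw\perp_E\hat E$, and $vw\perp_{\hat c}\hat E$ gives $vw\perp_{\hat c}E$, so $c\in\mathrm{bdd}(\hat c)$.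 Hence $c\sim\hat c$.

**Standing assumption for Sections 2–8.** $D$ is $k_0$-linear for some $k_0$, but not linear, and $k$ is the maximal dimension of a plane curve. So $2\le k\le k_0$. We shall derive a contradiction. All ranks that occur are finite: every element whose rank we compute lies in the bounded closure of finitely many elements of $D$ and finitely many canonical bases of rank at most $k$ (and of the base, when ranks are taken over one).

## 2. Germs, arcs, and recovering a curve from what it does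

Fix a small base $B$. To work *over $B$* means that $B$ is added to every parameter set: $\mathrm{bdd}(P)$ stands for $\mathrm{bdd}(PB)$, $r(c)$ for $r(c/B)$, $\mathrm{Cb}(vw/E)$ for $\mathrm{Cb}(vw/EB)$, and so on. In this section everything is over $B$.

**Lemma 2.1 (germs).** Let $v\in D\setminus\mathrm{bdd}(E)$, $w\in D\cap\mathrm{bdd}(vE)$ and $c=\mathrm{Cb}(vw/E)$.

(i) $c\in\mathrm{bdd}(E)$, $w\in\mathrm{bdd}(vc)$, and $r(c)\le k$.

(ii) If $P\subseteq\mathrm{bdd}(E)$ and $w\in\mathrm{bdd}(vP)$, then $c\in\mathrm{bdd}(P)$.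

(iii) If $E\subseteq\mathrm{bdd}(E')$ and $v\notin\mathrm{bdd}(E')$, then $\mathrm{Cb}(vw/E')\sim c$.

*Proof.* (ii) We have $r(vw/P)=1=r(vw/E)$, so $vw\perp_PE$; use (F3).

(i) By (F3), $c\in\mathrm{bdd}(E)$ and $vw\perp_cE$, so $r(vw/c)=1$. As $r(v/c)=1$, $r(w/vc)=0$. For the bound, suppose first that $w\notin\mathrm{bdd}(E)$. Then $vw$ gives a plane curve over $E$, so $c$ has rank at most $k$ over $\emptyset$, hence also over $B$. If $w\in\mathrm{bdd}(E)$, then $1=r(vw/E)\le r(vw/w)\le1$, so $vw\perp_wE$, $c\in\mathrm{bdd}(w)$, and $r(c)\le1$.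

(iii) Let $c'=\mathrm{Cb}(vw/E')$. By (i), $w\in\mathrm{bdd}(vc)$, so (ii) for $E'$ with $P=c$ gives $c'\in\mathrm{bdd}(c)\subseteq\mathrm{bdd}(E)$. By (i) for $E'$, $w\in\mathrm{bdd}(vc')$, so (ii) for $E$ with $P=c'$ gives $c\in\mathrm{bdd}(c')$. $\square$

**Definition 2.2.** An *$n$-arc* $(e;v,w)$ over $B$ consists of $v,w\in D\setminus\mathrm{bdd}(e)$ with $w\in\mathrm{bdd}(ve)$, $e\in\mathrm{bdd}(\mathrm{Cb}(vw/e))$ and $r(e)=n\ge1$.

Think of $e$ as a curve and of $(v,w)$ as a generic point on it. Since $r(vw/e)=1=r(w/e)$, also $v\in\mathrm{bdd}(we)$, so $(e;w,v)$ is an $n$-arc as well. In a field, the proof of Proposition 1.2 with $n=1$ says that $y=a_1x+a_0$ gives a $2$-arc $((a_0,a_1);x,y)$.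

**(A1)** *If $v,w\in D\setminus\mathrm{bdd}(E)$, $w\in\mathrm{bdd}(vE)$, $c=\mathrm{Cb}(vw/E)$ and $r(c)=n\ge1$, then $(c;v,w)$ is an $n$-arc.* Here $c\in\mathrm{bdd}(E)$, so $v,w\notin\mathrm{bdd}(c)$; $w\in\mathrm{bdd}(vc)$ by 2.1(i); and $\mathrm{Cb}(vw/c)\sim c$ by 2.1(iii).

**(A2)** *If $(e;v,w)$ is an $n$-arc over $B$, $B'\supseteq B$ and $evw\perp_BB'$, then $(e;v,w)$ is an $n$-arc over $B'$.* Ranks of tuples in $\mathrm{bdd}(Bevw)$ do not change, so $r(e/B')=n$ and $v,w\notin\mathrm{bdd}(eB')$; and $\mathrm{Cb}(vw/eB')\sim_B\mathrm{Cb}(vw/eB)$ by 2.1(iii).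

**(R) Recovery.** *If $(e;v,w)$ is an arc, $e,P\in\mathrm{bdd}(E)$, $v\notin\mathrm{bdd}(E)$ and $w\in\mathrm{bdd}(vP)$, then $e\in\mathrm{bdd}(P)$.* By 2.1(iii), $e\in\mathrm{bdd}(\mathrm{Cb}(vw/e))=\mathrm{bdd}(\mathrm{Cb}(vw/E))$, and $\mathrm{Cb}(vw/E)\in\mathrm{bdd}(P)$ by 2.1(ii).

In words: if $P$ computes $w$ from $v$ at a point $v$ generic over everything in sight, then $P$ knows the curve. We use this constantly.

*Ranks on an arc.* Let $(e;v,w)$ be an $n$-arc. Then $r(v)=r(w)=1$. If $w\in\mathrm{bdd}(v)$, then (R) with $E=e$, $P=\emptyset$ would give $r(e)=0$; so $r(vw)=2$. Since $r(evw)=n+1$, we get $r(e/vw)=n-1$. Also $e\perp v$ and $e\perp w$.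

**Lemma 2.3 (each point costs one parameter).** Let $(e;t_i,w_i)$, $i\le m$, be $n$-arcs with $t_1,\dots,t_m$ independent over $e$, and put $P_j=(t_i,w_i)_{i\le j}$. Then $r(e/P_j)=\max(n-j,0)$, and $r(P_j)=2j$ for $j\le n$.

*Proof.* As $P_j\subseteq\mathrm{bdd}(et_1\cdots t_j)$, we have $t_{j+1}\notin\mathrm{bdd}(eP_j)$. If $r(e/P_j)>0$, then (R) with $E=eP_j$ and $P=P_j$ shows $w_{j+1}\notin\mathrm{bdd}(t_{j+1}P_j)$. So $r(t_{j+1}w_{j+1}/P_j)=2$, while $r(t_{j+1}w_{j+1}/eP_j)=1$. Computing $r(et_{j+1}w_{j+1}/P_j)$ in two ways, $r(e/P_{j+1})=r(e/P_j)+1-2$. Start from $r(e/P_0)=n$. $\square$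

So $n$ such points on an $n$-arc determine $e$ up to bounded closure, as two points determine a line $y=a_1x+a_0$.

The next lemma moves the second coordinate of a curve. In a group one would replace the curve $p$ by $p-\tau'$, with $\tau'$ an independent constant.

**Lemma 2.4 (moving the second coordinate).** Let $(p;u,w)$ be a $k$-arc and $w',\tau\in D$ with $w\sim_\tau w'$ and $r(w\tau)=2$. Then there are $w''\equiv_{\mathrm{bdd}(B)}w'$ and a $k$-arc $(p'';u,w'')$ with the same $u$.

*Proof.* Take $(w'',\tau')\equiv_{\mathrm{bdd}(w)}(w',\tau)$ with $w''\tau'\perp_wpu$. As $\tau'\perp w$ and $w\in\mathrm{bdd}(pu)$, $\tau'\perp pu$. So $u\notin\mathrm{bdd}(p\tau')$. Since $w\sim_pu$ and $w''\sim_{\tau'}w$, also $w,w''\notin\mathrm{bdd}(p\tau')$. Moreover $w''\in\mathrm{bdd}(w\tau')\subseteq\mathrm{bdd}(up\tau')$. Let $p''=\mathrm{Cb}(uw''/p\tau')$. Then $w\in\mathrm{bdd}(w''\tau')\subseteq\mathrm{bdd}(up''\tau')$, and (R) with $E=p\tau'$, $P=p''\tau'$ gives $p\in\mathrm{bdd}(p''\tau')$.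 So $r(p'')\ge r(p''/\tau')\ge r(p/\tau')=k$. By 2.1(i), $r(p'')=k$, and $(p'';u,w'')$ is a $k$-arc by (A1). $\square$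

**Definition 2.5.** A *line* over $B$ is a set of three elements of $D$, pairwise of rank $2$ over $B$, each in the bounded closure over $B$ of the other two.

If each of three elements of $D$ is in the bounded closure of the other two and one pair has rank $2$, then the triple has rank $2$, hence so does every pair, and the set is a line. In a field, $\{\lambda,t,\lambda t\}$ and $\{w,x,w+x\}$ are lines over $\emptyset$ for independent $\lambda,t$ and independent $w,x$ of rank $1$.

## 3. Composition alone does not exceed the maximum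

To contradict the maximality of $k$, the first thing to try is to compose two independent curves of dimension $k$ and hope for a curve with more parameters.

**Lemma 3.1.** Over $\emptyset$ there are $k$-arcs $(\varepsilon;x_0,y_0)$, $(\varepsilon';y_0,z_0)$ and $(\delta;x_0,z_0)$ such that $\varepsilon,\varepsilon',y_0$ are independent and each of $\varepsilon,\varepsilon',\delta$ is in the bounded closure of the other two.

*Proof.* A plane curve of dimension $k$ gives a $k$-arc $(\varepsilon;x_0,y_0)$ by (A1). Choose $(\varepsilon',z_0)\equiv_{\mathrm{bdd}(y_0)}(\varepsilon,x_0)$ with $\varepsilon'z_0\perp_{y_0}\varepsilon x_0$. Then $(\varepsilon';y_0,z_0)$ is a $k$-arc. Since $\varepsilon\perp y_0$, $\varepsilon'\perp y_0$ and $\varepsilon\perp_{y_0}\varepsilon'$, the elements $\varepsilon,\varepsilon',y_0$ are independent. So $y_0\notin\mathrm{bdd}(\varepsilon\varepsilon')$, and as $x_0\sim_\varepsilon y_0\sim_{\varepsilon'}z_0$ in the obvious sense, $x_0,z_0\notin\mathrm{bdd}(\varepsilon\varepsilon')$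 and $z_0\in\mathrm{bdd}(x_0\varepsilon\varepsilon')$. Let $\delta=\mathrm{Cb}(x_0z_0/\varepsilon\varepsilon')$. Then $\delta\in\mathrm{bdd}(\varepsilon\varepsilon')$, $r(\delta)\le k$ and $z_0\in\mathrm{bdd}(x_0\delta)$. Use (R) with $E=\varepsilon\varepsilon'$. For the arc $(\varepsilon;x_0,y_0)$: $y_0\in\mathrm{bdd}(z_0\varepsilon')\subseteq\mathrm{bdd}(x_0\delta\varepsilon')$, so $\varepsilon\in\mathrm{bdd}(\delta\varepsilon')$. For the arc $(\varepsilon';y_0,z_0)$: $z_0\in\mathrm{bdd}(x_0\delta)\subseteq\mathrm{bdd}(y_0\varepsilon\delta)$, so $\varepsilon'\in\mathrm{bdd}(\varepsilon\delta)$. Hence $r(\delta)\ge r(\delta/\varepsilon')\ge r(\varepsilon/\varepsilon')=k$, so $r(\delta)=k$, and $(\delta;x_0,z_0)$ is a $k$-arc by (A1). $\square$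

The attempt stops here. The lower bound for $r(\delta)$ is $k$, the upper bound is $k$, and there is no conflict between them. Nor could there be in general: in a field, the affine maps $y=a_1x+a_0$ form a family of rank $2$, and composing two independent ones gives $z=a_1'a_1x+(a_1'a_0+a_0')$, again of rank $2$. A family can be closed under composition. In a field the way out is a second operation, which we look at next. Lemma 3.1 will not be wasted: the relation among $\varepsilon,\varepsilon',\delta$ is where the second operation will come from.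

## 4. Subtracting curves that meet at a point

Return to a field, and forget polynomials; use only that $k$ is maximal. Take curves $g_1,g_2$ of dimension $k$ with $g_1(u)=g_2(u)$ and a third curve $f$, and form
$$h=f\cdot g_1-f\cdot g_2=f\cdot(g_1-g_2).$$
It vanishes at $u$. So one would like to say: $u\in\mathrm{bdd}(h)$, hence $r(h/u)=r(h)-1\le k-1$; but $f=h/(g_1-g_2)$, so given $g_1,g_2,u$ the element $h$ must have rank at least that of $f$, which is $k$. Contradiction.

The weak point is "vanishes at $u$". Our curves are germs: $h$ is a canonical base $\mathrm{Cb}(vs/\cdot)$ of a pair $(v,s)$ with $v$ generic over $f,g_1,g_2$. But $u$ is a meeting point of $g_1$ and $g_2$, and Lemma 4.1(i) shows $u\in\mathrm{bdd}(g_1g_2)$. The type of $(v,s)$ over $h$ says nothing about the non-generic point $u$, and nothing in our setting lets us specialize $v$ to $u$.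

The repair is to replace vanishing by counting. Choose a fourth curve $a$, and put $q_i=fg_i$ and $q_i'=fg_i+a$. Then $h=q_1-q_2=q_1'-q_2'$ lies in two closures at once. The pair $q_1,q_2$ meets over $u$, and so does the pair $q_1',q_2'$; each meeting lowers a rank by one, and (SM) does the rest. The next two lemmas carry this out for arbitrary lines in place of the field operations, so that they can be used again.

**Lemma 4.1 (four curves through $u$).** Work over a small base. Let $\lambda,t,w,x,y\in D$ with $\{\lambda,t,w\}$ and $\{w,x,y\}$ lines and $r(\lambda tx)=3$. Let $u\in D$ have rank $1$ with $u\perp\lambda tx$, and suppose there are $k$-arcs $(f_0;u,\lambda)$, $(a_0;u,x)$, $(g_0;u,t)$. Then there are $k$-arcs $(f;u,\lambda)$, $(a;u,x)$, $(g_1;u,t)$, $(g_2;u,t)$ such that: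

(i) $f,a,g_1,g_2$ are independent; for $i=1,2$, $f,a,g_i,u$ are independent; $u\in\mathrm{bdd}(g_1g_2)$; and
$$r(f/g_1g_2u)=k.\tag{1}$$

(ii) The elements $q_i=\mathrm{Cb}(uw/fag_i)$ and $q_i'=\mathrm{Cb}(uy/fag_i)$, $i=1,2$, satisfy $w\in\mathrm{bdd}(uq_i)$, $y\in\mathrm{bdd}(uq_i')$ and
$$r(q_1q_2/u)\le2k-1,\qquad r(q_1'q_2'/u)\le2k-1,\qquad r(q_1q_2q_1'q_2'/u)\ge3k-1.\tag{2}$$

(iii) Every $h\in\mathrm{bdd}(q_1q_2)\cap\mathrm{bdd}(q_1'q_2')$ has
$$r(h/u)\le k-1.\tag{3}$$

*Proof.* **Step 1: choosing the curves.** Choose in turn $f,a,g_1,g_2$, realizing the types of $f_0$, $a_0$, $g_0$, $g_0$ over $\mathrm{bdd}(u\lambda)$, $\mathrm{bdd}(ux)$, $\mathrm{bdd}(ut)$, $\mathrm{bdd}(ut)$, each independent from $u,\lambda,t,w,x,y$ and the previously chosen ones over its pair. They give $k$-arcs, and each has rank $k-1$ over its pair. Since $r(u\lambda tx)=4$ and $\lambda\in\mathrm{bdd}(uf)$, $x\in\mathrm{bdd}(ua)$, $t\in\mathrm{bdd}(ug_i)$,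
$$r(fag_1g_2u)=4+4(k-1)=4k,\quad r(fag_iu)=4+3(k-1)=3k+1,\quad r(g_1g_2/u)=1+2(k-1)=2k-1.$$

**Step 2: independence, which proves (i).** As $r(f/u)=r(a/u)=k$ and $r(fag_1g_2/u)=4k-1=k+k+(2k-1)$, the elements $f$, $a$, $(g_1g_2)$ are independent over $u$; this gives (1). As $3k+1=k+k+k+1$, $f,a,g_i,u$ are independent. Suppose $u\notin\mathrm{bdd}(g_1g_2)$. Then $t\in\mathrm{bdd}(ug_2)$ and (R) for $(g_1;u,t)$, with $E=g_1g_2$ and $P=g_2$, give $g_1\in\mathrm{bdd}(g_2)$. But $r(g_1/fag_2u)=4k-(3k+1)=k-1\ge1$, a contradiction. So $u\in\mathrm{bdd}(g_1g_2)$, $r(fag_1g_2)=4k$, and $f,a,g_1,g_2$ are independent of rank $k$ each.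

**Step 3: the upper bounds in (2).** We have $w\in\mathrm{bdd}(\lambda t)\subseteq\mathrm{bdd}(ufg_i)$, $y\in\mathrm{bdd}(wx)\subseteq\mathrm{bdd}(ufg_ia)$ and $u\notin\mathrm{bdd}(fag_i)$. So Lemma 2.1(i) applies: $r(q_i),r(q_i')\le k$, $w\in\mathrm{bdd}(uq_i)$, $y\in\mathrm{bdd}(uq_i')$. Next, $r(uw)=2$, because $r(w/u\lambda)=r(t/u\lambda)=1$. Also $r(uy)=2$, because $r(y/u)\ge r(y/uw\lambda t)=r(x/uw\lambda t)=r(x/u\lambda t)=1$. Since $r(q_iuw)=r(q_iu)\le k+1$, we get $r(q_i/uw)\le k-1$. As $r(w/u)=1$, $r(q_1q_2/u)\le r(q_1q_2w/u)\le1+2(k-1)=2k-1$. The same computation with $y$ in place of $w$ gives $r(q_1'q_2'/u)\le2k-1$. This is where the two meetings over $u$ are used.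

**Step 4: the lower bound in (2).** Use (R) at the point $u$, with $E=fag_i$. Since $t\in\mathrm{bdd}(w\lambda)\subseteq\mathrm{bdd}(uq_if)$, we get $g_i\in\mathrm{bdd}(q_if)$. Since $x\in\mathrm{bdd}(wy)\subseteq\mathrm{bdd}(uq_1q_1')$, we get $a\in\mathrm{bdd}(q_1q_1')$. By Step 2,
$$r(q_1q_2q_1'q_2'/u)\ge r(q_1q_2a/uf)\ge r(g_1g_2a/uf)=(2k-1)+k=3k-1.$$

**Step 5: the count.** For $h$ as in (iii), (SM) over $u$ gives $r(h/u)\le(2k-1)+(2k-1)-(3k-1)=k-1$. $\square$

At $u$ itself we cannot work, so we now produce a generic point $v$ at which $f$ and $a$ each take a single value, while $g_1$ and $g_2$ take independent values.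

**Lemma 4.2 (moving to a generic point).** In the situation of Lemma 4.1, over the base $B'$ say, let $\bar u$ enumerate $\mathrm{bdd}(B'u\lambda x)$ and put $F=fag_1g_2$. There are $\bar v$ and automorphisms $\rho_1,\rho_2$ such that $\rho_i$ fixes $\mathrm{bdd}(B'fag_i)$ pointwise and $\rho_i(\bar u)=\bar v$. Let $v,\lambda_v,x_v$ be the elements of $\bar v$ corresponding to $u,\lambda,x$, and put $(t_i,w_i,y_i)=\rho_i(t,w,y)$. These can be chosen so that, over $B'$:

(i) $v\notin\mathrm{bdd}(F)$; $(f;v,\lambda_v)$, $(a;v,x_v)$ and $(g_i;v,t_i)$ are $k$-arcs; $w_i\in\mathrm{bdd}(vq_i)$ and $y_i\in\mathrm{bdd}(vq_i')$; $\{\lambda_v,t_i,w_i\}$ and $\{w_i,x_v,y_i\}$ are lines;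

(ii) $v,\lambda_v,t_1,t_2,x_v$ are independent of rank $1$ each, and $r(w_1w_2x_v)=3$;

(iii) $\rho_2\rho_1^{-1}$ fixes $\mathrm{bdd}(B'x_v)$ pointwise and takes $w_1y_1$ to $w_2y_2$.

*Proof.* Since $\lambda\in\mathrm{bdd}(uf)$ and $x\in\mathrm{bdd}(ua)$, we have $\bar u\in\mathrm{bdd}(ufa)$; as $f,a,g_i,u$ are independent, $\bar u\perp_{fa}g_i$. Also $g_1\perp_{fa}g_2$. By (F2) over $\mathrm{bdd}(B'fa)$ there is $\bar v$ realizing $\mathrm{tp}(\bar u/\mathrm{bdd}(B'fag_1))\cup\mathrm{tp}(\bar u/\mathrm{bdd}(B'fag_2))$ with $\bar v\perp_{fa}g_1g_2$. This gives $\rho_1,\rho_2$. As $r(v/fa)=1$, $v\notin\mathrm{bdd}(F)$. The rest of (i) is the image under $\rho_i$ of statements about $u$, since $f,a,g_i,q_i,q_i'$ are in $\mathrm{bdd}(B'fag_i)$. For (ii), each of the four curves has rank $k-1$ over its pair of coordinates, so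
$$4k+1=r(Fv)\le r(v\lambda_vt_1t_2x_v)+4(k-1),$$
and $r(v\lambda_vt_1t_2x_v)=5$. As $w_i\sim t_i$ over $\lambda_v$, $r(w_1w_2x_v)\ge r(w_1w_2x_v/\lambda_v)=r(t_1t_2x_v/\lambda_v)=3$. For (iii), $\rho_2\rho_1^{-1}$ fixes $\bar v$ pointwise, and $\bar v$ enumerates $\mathrm{bdd}(B'v\lambda_vx_v)$, which contains $\mathrm{bdd}(B'x_v)$. $\square$

**The field case, using only maximality.** Suppose, under the standing assumption, that $D$ is a field as in Proposition 1.2. Work over $\emptyset$. Take a $k$-arc $(f_0;u,\lambda)$, then $(g_0,t)$ and $(a_0,x)$ realizing $\mathrm{tp}(f_0\lambda/\mathrm{bdd}(u))$ with $f_0\lambda$, $g_0t$, $a_0x$ independent over $u$. Since $r(\lambda/u)=1$, $r(u\lambda tx)=4$. Put $w=\lambda t$ and $y=w+x$. As $r(\lambda t)=2$, $\{\lambda,t,w\}$ is a line; as $r(wx/\lambda)=r(tx/\lambda)=2$, so is $\{w,x,y\}$. Lemmas 4.1 and 4.2 apply. Then $w_i=\lambda_vt_i$ and $y_i=w_i+x_v$, so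
$$s:=w_1-w_2=y_1-y_2=\lambda_v(t_1-t_2).$$
Let $h=\mathrm{Cb}(vs/F)$. Since $s\in\mathrm{bdd}(vq_1q_2)\cap\mathrm{bdd}(vq_1'q_2')$, Lemma 2.1(ii) puts $h$ into $\mathrm{bdd}(q_1q_2)\cap\mathrm{bdd}(q_1'q_2')$, and $r(h/u)\le k-1$ by (3). By 2.1(i), $s\in\mathrm{bdd}(vh)$. As $t_1\ne t_2$, $\lambda_v=s/(t_1-t_2)\in\mathrm{bdd}(vhg_1g_2)$, and (R) for $(f;v,\lambda_v)$ gives $f\in\mathrm{bdd}(hg_1g_2)$. With (1), $k=r(f/g_1g_2u)\le r(h/u)\le k-1$, a contradiction.

In this argument the field supplied exactly four things, and the general proof must find substitutes for each: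

1. the lines $\{\lambda,t,w\}$ and $\{w,x,y\}$, with curves through a common $u$ (Section 8);
2. an element $s$, the "difference", in $\mathrm{bdd}(w_1w_2)\cap\mathrm{bdd}(y_1y_2)$ (Sections 5 and 6);
3. $\lambda_v\in\mathrm{bdd}(s\,t_1t_2)$ (Section 7);
4. $s\in D$, so that $(v,s)$ lies on a plane curve (Section 8).

Item 3 is not a formality. If we had put $w=\lambda+t$, then $s=w_1-w_2=t_1-t_2\in\mathrm{bdd}(t_1t_2)$, while $\lambda_v\notin\mathrm{bdd}(t_1t_2)$ by Lemma 4.2(ii): item 3 would be false. The operation $w=\lambda*t$ must not be a translation for the subtraction that defines $s$.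

## 5. A rank-$1$ quadrangle

*This section is for finding a substitute for addition.* In a group, put $\eta=\xi+\alpha$, $\zeta=\eta+\beta$ and $\gamma=\alpha+\beta$, so that $\zeta=\xi+\gamma$. For independent $\alpha,\beta,\xi$ of rank $1$ in an abelian group of SU-rank $1$, this gives six elements on four lines, each element on two of them. We produce the same picture from Lemma 3.1, by fixing enough points on each curve that only one free parameter remains.

Let $\varepsilon,\varepsilon',\delta,x_0,y_0,z_0$ be as in Lemma 3.1. Let $(x_i,y_i,z_i)_{0\le i\le k+1}$ be realizations of $\mathrm{tp}(x_0y_0z_0/\mathrm{bdd}(\varepsilon\varepsilon'))$, independent over $\varepsilon\varepsilon'$, with index $0$ the original triple. Then $(\varepsilon;x_i,y_i)$, $(\varepsilon';y_i,z_i)$, $(\delta;x_i,z_i)$ are $k$-arcs over $\emptyset$. Put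
$$B=\{x_i,y_i,z_i:1\le i\le k-1\}\cup\{x_k,y_{k+1}\},$$
$$\alpha=y_k,\quad\gamma=z_k,\quad\beta=z_{k+1},\quad\xi=x_0,\quad\eta=y_0,\quad\zeta=z_0.$$

**Lemma 5.1.** $r(\alpha\beta\xi/B)=r(\alpha\gamma\xi/B)=3$, and $\{\alpha,\beta,\gamma\}$, $\{\alpha,\xi,\eta\}$, $\{\beta,\eta,\zeta\}$, $\{\gamma,\xi,\zeta\}$ are lines over $B$.

*Proof.* **Step 1: over $B$, each curve is one element of $D$.** The $x_i$ are independent of rank $1$ over $\varepsilon\varepsilon'$, hence over $\varepsilon$ and over $\delta$; likewise the $y_i$ over $\varepsilon'$. By Lemma 2.3, $k$ such points determine a curve. Using the indices $1,\dots,k$ for $\varepsilon$ and $\delta$, and $1,\dots,k-1,k+1$ for $\varepsilon'$, and noting $\alpha\in\mathrm{bdd}(x_k\varepsilon)$, $\gamma\in\mathrm{bdd}(x_k\delta)$, $\beta\in\mathrm{bdd}(y_{k+1}\varepsilon')$, we get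
$$\varepsilon\sim_B\alpha,\qquad\delta\sim_B\gamma,\qquad\varepsilon'\sim_B\beta.$$
Using the indices $0,1,\dots,k-1$: $\varepsilon\in\mathrm{bdd}(B\xi\eta)$, $\varepsilon'\in\mathrm{bdd}(B\eta\zeta)$, $\delta\in\mathrm{bdd}(B\xi\zeta)$.

**Step 2: the rank is $3$.** Over $\varepsilon\varepsilon'$, the set $B\xi$ is interbounded with the independent tuple $x_0,\dots,x_{k+1}$. So $r(\varepsilon\varepsilon'\xi B)=2k+(k+2)=3k+2$, while $r(B)\le3(k-1)+2=3k-1$. Hence $r(\alpha\beta\xi/B)=r(\varepsilon\varepsilon'\xi/B)\ge3$, and so $=3$.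

**Step 3: the lines.** Over $B$ we may replace $\varepsilon,\varepsilon',\delta$ by $\alpha,\beta,\gamma$. In $\{\alpha,\beta,\gamma\}$ each element is in the bounded closure of the other two by Lemma 3.1. In the other three sets this holds by the arcs $(\varepsilon;\xi,\eta)$, $(\varepsilon';\eta,\zeta)$, $(\delta;\xi,\zeta)$ and the last three memberships of Step 1. One pair of rank $2$ in each set is enough. By Step 2, $r(\alpha\beta/B)=r(\alpha\xi/B)=2$. Since $\alpha\beta\eta\sim_B\alpha\beta\xi$ has rank $3$, $r(\beta\eta/B)=2$. Since $\alpha\gamma\xi\sim_B\alpha\beta\xi$ has rank $3$, $r(\gamma\xi/B)=2$. $\square$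

**Lemma 5.2.** There is a $k$-arc $(e;t,\alpha)$ over $B$.

*Proof.* $(\varepsilon;x_k,\alpha)$ is a $k$-arc over $\emptyset$. Take $(e,t)\equiv_{\mathrm{bdd}(\alpha)}(\varepsilon,x_k)$ with $et\perp_\alpha B$. As $r(\alpha/B)=1$, $\alpha\perp B$, so $et\alpha\perp B$; use (A2). $\square$

From now on, $B,\alpha,\beta,\gamma,\xi,\eta,\zeta$ are fixed.

## 6. The difference of two elements

*This section is for constructing $s$.* In the group picture, $y_i=x+w_i$ for $i=1,2$ gives $y_1-y_2=w_1-w_2$: one element of rank $1$, computable from the $w$'s and also from the $y$'s. We get it from the quadrangle as a canonical base.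

**Definition 6.1.** Work over $B$. A *good pair* is $(w_1,y_1;w_2,y_2;x)$ such that

* (G1) $(w_i,x,y_i)\equiv_{\mathrm{bdd}(B)}(\alpha,\xi,\eta)$ for $i=1,2$;
* (G2) $w_1y_1\equiv_{\mathrm{bdd}(Bx)}w_2y_2$;
* (G3) $r(w_1w_2x/B)=3$.

**Lemma 6.2.** For a good pair let $s=\mathrm{Cb}(y_1y_2/w_1w_2B)$. Over $B$: $r(s)=1$; $s\in\mathrm{bdd}(w_1w_2)\cap\mathrm{bdd}(y_1y_2)$; $y_2\in\mathrm{bdd}(y_1s)$; $y_1y_2\perp_sw_1w_2$; and $r(y_1y_2/s)=1$.

*Proof.* **Step 1: complete both triples to quadrangles sharing $\gamma$ and $z$.** The point is a second computation of $y_2$ from $y_1$. By (G1) choose $\beta_1,\gamma_1,z_1$ with $(w_1,\beta_1,\gamma_1,x,y_1,z_1)\equiv_{\mathrm{bdd}(B)}(\alpha,\beta,\gamma,\xi,\eta,\zeta)$. Let $(\beta_2,\gamma_2,z_2)$ be the image of $(\beta_1,\gamma_1,z_1)$ under an automorphism as in (G2). Then $\gamma_1z_1\equiv_{\mathrm{bdd}(Bx)}\gamma_2z_2$. Over $x$ we have $\gamma_iz_i\sim\gamma_i$ and $w_iy_i\sim w_i$. So $\gamma_iz_i\perp_xw_iy_i$, since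 $r(\alpha\gamma\xi/B)=3$, and $w_1y_1\perp_xw_2y_2$ by (G3). By (F2) over $\mathrm{bdd}(Bx)$ there are new elements, which we call $\gamma^*,z$, with $\gamma^*z$ realizing $\mathrm{tp}(\gamma_iz_i/\mathrm{bdd}(Bxw_iy_i))$ for $i=1,2$ and $\gamma^*z\perp_xw_1y_1w_2y_2$. Choose $\beta_i'$ such that $(\gamma^*,z,\beta_i')$ and $(\gamma_i,z_i,\beta_i)$ have the same type over $\mathrm{bdd}(Bx)w_iy_i$. Then for $i=1,2$
$$(w_i,\beta_i',\gamma^*,x,y_i,z)\equiv_{\mathrm{bdd}(B)}(\alpha,\beta,\gamma,\xi,\eta,\zeta),$$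
and $r(w_1w_2\gamma^*x)=3+1=4$.

**Step 2: $s$ lies in two closures, so $r(s)\le1$.** Let $E=w_1w_2\gamma^*$; then $\beta_i'\in\mathrm{bdd}(w_i\gamma^*)\subseteq\mathrm{bdd}(E)$. By the rank just computed, $x\notin\mathrm{bdd}(E)$, so $y_1\notin\mathrm{bdd}(E)$, as $y_1\sim_{w_1}x$. We have $y_2\in\mathrm{bdd}(y_1w_1w_2)$ by way of $x$, and $y_2\in\mathrm{bdd}(y_1\beta_1'\beta_2')$ by way of $z$. By Lemma 2.1, $s\sim\mathrm{Cb}(y_1y_2/E)\in\mathrm{bdd}(w_1w_2)\cap\mathrm{bdd}(\beta_1'\beta_2')$ and $y_2\in\mathrm{bdd}(y_1s)$. As $\gamma^*\in\mathrm{bdd}(w_1\beta_1')$, $r(w_1w_2\beta_1'\beta_2')=r(w_1w_2\gamma^*)=3$. So (SM) gives $r(s)\le2+2-3=1$.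

**Step 3: the remaining claims.** Since $y_i\sim_xw_i$, $r(y_1y_2/x)=r(w_1w_2/x)=2$. So $y_2\notin\mathrm{bdd}(y_1)$; as $y_2\in\mathrm{bdd}(y_1s)$, $s\notin\mathrm{bdd}(B)$ and $r(s)=1$. As $y_1\notin\mathrm{bdd}(E)\ni s$, $r(sy_1y_2)=r(s)+r(y_1/s)=2=r(y_1y_2)$. So $s\in\mathrm{bdd}(y_1y_2)$ and $r(y_1y_2/s)=1$. Finally $y_1y_2\perp_sw_1w_2$ by (F3). $\square$

## 7. Curves of dimension $k\ge2$ are not translates of each other

*This section is for recovering a curve from a difference of its values.* Write subtraction informally. Suppose that the values $w_1,w_2$ of a curve $e$ at $t_1,t_2$ have a difference $s$ that carries no new information on $e$. Then one can move $e$ to an independent $e^+$ with values $w_1^+,w_2^+$ and the same difference, so $w_1^+-w_1=w_2^+-w_2=:c$. This $c$ depends neither on $t_1$ nor on $t_2$, so $e^+=e+c$ is a translate, and $r(e^+/e)\le1$. On the other hand $e^+$ turns out to have rank $k$ over $e$. This is where $k\ge2$ is decisive.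

**Lemma 7.1.** Work over $B$. Let $(e;t_i,w_i)$, $1\le i\le k+1$, be $k$-arcs with $t_1,\dots,t_{k+1}$ independent over $e$, and put $C=(t_i,w_i)_{3\le i\le k+1}$. Let $(w_1,y_1;w_2,y_2;x)$ be a good pair and $s$ as in Lemma 6.2. Then $e\in\mathrm{bdd}(s\,t_1t_2C)$.

*Proof.* **Step 1: if the lemma fails, $s$ does not see $e$.** Put $K=(t_1,t_2,C)$. Then $r(eK)=2k+1$ and $r(eC)=2k-1$, and $r(e/C)=1$ by Lemma 2.3. As $r(K)\le2k$, $r(e/K)\ge1$; so $r(e/K)=1$. Suppose $e\notin\mathrm{bdd}(sK)$. Then $r(e/sK)=1$. Since $s\in\mathrm{bdd}(w_1w_2)\subseteq\mathrm{bdd}(eK)$, we get $1=r(es/K)=r(s/K)+1$, that is, $s\in\mathrm{bdd}(K)$.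

By Lemma 2.3, $e\in\mathrm{bdd}(Ct_1w_1)$, so $r(w_1w_2/K)=r(e/K)=1$. Also $r(w_1w_2/s)=2-1=1$. Hence $w_1w_2\perp_sK$.

**Step 2: an independent copy with the same difference.** Choose
$$(e^+,w_1^+,w_2^+,x^+,y_1^+,y_2^+)\equiv_{\mathrm{bdd}(K)}(e,w_1,w_2,x,y_1,y_2)$$
independent from $(e,w_1,w_2,x,y_1,y_2)$ over $K$. The automorphism fixes $\mathrm{bdd}(s)$ pointwise. So Lemma 6.2 holds for $(w_1^+,y_1^+;w_2^+,y_2^+;x^+)$ with the same $s$, and $y_1y_2\equiv_{\mathrm{bdd}(s)}y_1^+y_2^+$. From $w_1w_2\perp_sK$ and $w_1w_2\perp_Kw_1^+w_2^+$ we get $w_1w_2\perp_sw_1^+w_2^+$, so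
$$r(w_1w_2w_1^+w_2^+)=1+1+1=3.$$

**Step 3: the translation $c$.** By Lemma 6.2 and (F2) over $\mathrm{bdd}(s)$ there is $y_1'y_2'$ realizing $\mathrm{tp}(y_1y_2/\mathrm{bdd}(s)w_1w_2)\cup\mathrm{tp}(y_1^+y_2^+/\mathrm{bdd}(s)w_1^+w_2^+)$ with $y_1'y_2'\perp_sE$, where $E=(K,e,e^+)$. Note that $w_i,w_i^+,s\in\mathrm{bdd}(E)$. Choose $x',x''\in D$ with $x'y_1'y_2'\equiv_{Bw_1w_2}xy_1y_2$ and $x''y_1'y_2'\equiv_{Bw_1^+w_2^+}x^+y_1^+y_2^+$. So $\{w_i,x',y_i'\}$ and $\{w_i^+,x'',y_i'\}$ are lines for $i=1,2$. Since $r(y_1'y_2'/E)=r(y_1'y_2'/s)=1$ and $y_2'\in\mathrm{bdd}(y_1's)$, $y_1'\notin\mathrm{bdd}(E)$, and so $x'\notin\mathrm{bdd}(E)$. Going from $x'$ to $x''$ through $y_1'$, respectively $y_2'$, we get $x''\in\mathrm{bdd}(x'w_1w_1^+)\cap\mathrm{bdd}(x'w_2w_2^+)$. Let $c=\mathrm{Cb}(x'x''/E)$. By 2.1(ii), $c\in\mathrm{bdd}(w_1w_1^+)\cap\mathrm{bdd}(w_2w_2^+)$, and by (SM) $r(c)\le2+2-3=1$.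

**Step 4: $c$ does not depend on the points, $c\in\mathrm{bdd}(ee^+)$.** We have $r(ee^+K)=r(eK)+r(e^+/K)=2k+2$ and $r(ee^+C)\le r(eC)+r(e^+/C)=2k$. Since $K=(t_1,t_2,C)$, it follows that $r(t_1t_2/ee^+C)=2$ and $r(ee^+C)=2k$. In particular $t_1,t_2$ are independent of rank $1$ over $ee^+$. As $w_i\in\mathrm{bdd}(et_i)$ and $w_i^+\in\mathrm{bdd}(e^+t_i)$, $c\in\mathrm{bdd}(ee^+t_1)\cap\mathrm{bdd}(ee^+t_2)$, and (F1) gives the claim.

**Step 5: $e^+$ is a translate of $e$, $e^+\in\mathrm{bdd}(ec)$.** By 2.1(i), $x''\in\mathrm{bdd}(x'c)$, so $w_1^+\in\mathrm{bdd}(x''y_1')\subseteq\mathrm{bdd}(x'cw_1)$. As $x'\perp E$ and $w_1^+,c,w_1\in\mathrm{bdd}(E)$, (F1) gives $w_1^+\in\mathrm{bdd}(cw_1)\subseteq\mathrm{bdd}(t_1ec)$. Now $(e^+;t_1,w_1^+)$ is a $k$-arc, $c\in\mathrm{bdd}(ee^+)$ and $t_1\notin\mathrm{bdd}(ee^+)$, so (R) with $P=ec$ gives $e^+\in\mathrm{bdd}(ec)$. Hence $r(e^+/e)\le r(c)\le1$.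

**Step 6: but $r(e^+/e)=k$.** Suppose $t_i\notin\mathrm{bdd}(ee^+)$ for some $i\ge3$. The tuple $(e^+;t_i,w_i)$ is an arc, because $t_i,w_i$ are in $K$, and $w_i\in\mathrm{bdd}(t_ie)$; so (R) with $P=e$ gives $e^+\in\mathrm{bdd}(e)$. This contradicts $r(e^+/eK)=r(e^+/K)=r(e/K)=1$. So all $t_i$ with $i\ge3$, and then all $w_i\in\mathrm{bdd}(t_ie)$, are in $\mathrm{bdd}(ee^+)$. Thus $r(ee^+)=r(ee^+C)=2k$ and $r(e^+/e)=k\ge2$, contradicting Step 5. $\square$

## 8. Proof of Theorem A

We put the pieces together, following the field argument of Section 4.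

**Step 1: the lines $\{\lambda,t,w\}$ and $\{w,x,y\}$.** *Here a curve $e$ plays the role of multiplication: after fixing all but one of its parameters, it becomes one element $\lambda$ of $D$ acting on $t$.* By Lemma 5.2 take a $k$-arc $(e;t,w)$ over $B$ with $w=\alpha$. Let $(t_i,w_i)_{3\le i\le k+1}$ and $(t_*,\lambda)$ realize $\mathrm{tp}(tw/\mathrm{bdd}(eB))$, all independent together with $(t,w)$ over $eB$. Put $C=(t_i,w_i)_{3\le i\le k+1}$ and $B'=BCt_*$. By Lemma 2.3, $e\in\mathrm{bdd}(BCt_*\lambda)$, so $e\sim_{B'}\lambda$; also $e\in\mathrm{bdd}(BCtw)$. Since $r(eCt_*t/B)=2k+1$ and $r(Ct_*/B)\le2k-1$, $r(\lambda t/B')=r(et/B')=2$. With $w\in\mathrm{bdd}(Bet)$, $t\in\mathrm{bdd}(Bew)$ and $e\in\mathrm{bdd}(B'tw)$, this shows that $\{\lambda,t,w\}$ is a line over $B'$.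

Choose $(x,y)$ with $(w,x,y)\equiv_{\mathrm{bdd}(B)}(\alpha,\xi,\eta)$ and $xy\perp_{wB}B'\lambda t$. Then $r(x/B'\lambda tw)=r(x/wB)=1$. So $r(\lambda tx/B')=3$ and $r(wx/B')=2$, and $\{w,x,y\}$ is a line over $B'$, since the membership conditions hold already over $B$.

From now on we work over $B'$, unless another base is mentioned.

**Step 2: a point $u$ with curves to $\lambda$, $t$ and $x$.** *This provides the hypotheses of Lemma 4.1.* Take $(p,u_0)\equiv_{\mathrm{bdd}(wB)}(e,t)$ with $pu_0\perp_{wB}B'$. As $r(w/B')=1$, $w\perp_BB'$, so $pu_0w\perp_BB'$, and $(p;u_0,w)$ is a $k$-arc over $B'$ by (A2). Along the lines, $w\sim_t\lambda$, $w\sim_\lambda t$ and $w\sim_yx$, with $r(wt)=r(w\lambda)=r(wy)=2$. So Lemma 2.4 gives $k$-arcs $(f_0;u_0,\lambda_0)$, $(g_0;u_0,t_0)$, $(a_0;u_0,x_0)$ with $\lambda_0\equiv\lambda$, $t_0\equiv t$, $x_0\equiv x$ over $A:=\mathrm{bdd}(B')$.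

These arcs end at copies of $\lambda,t,x$, and we bring them together. Choose $u_1,u_2,u_3$ with $u_1\lambda\equiv_Au_0\lambda_0$, $u_2t\equiv_Au_0t_0$, $u_3x\equiv_Au_0x_0$. Then $u_i\equiv_Au_0$, and $u_1\perp\lambda$, $u_2\perp t$, $u_3\perp x$, because the two coordinates of an arc have joint rank $2$. As $\lambda\perp t$, (F2) over $A$ gives $u_{12}\perp\lambda t$ with $u_{12}\lambda\equiv_Au_0\lambda_0$ and $u_{12}t\equiv_Au_0t_0$. As $\lambda t\perp x$, (F2) applied to $u_{12}$ over $\lambda t$ and $u_3$ over $x$ gives $u\perp\lambda tx$ with $u\lambda\equiv_Au_0\lambda_0$, $ut\equiv_Au_0t_0$, $ux\equiv_Au_0x_0$. Taking images under automorphisms, there are $k$-arcs from $u$ to $\lambda$, to $t$ and to $x$. So Lemma 4.1 applies over $B'$, and then Lemma 4.2. We keep their notation, in particular $F=fag_1g_2$. Since $e\sim_{B'}\lambda$, $e$ is among the elements enumerated by $\bar u$; let $e_v$ be the corresponding element of $\bar v$.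

**Step 3: the difference $s$.** *We check that $(w_1,y_1;w_2,y_2;x_v)$ is a good pair over $B$.* (G1) holds since $(w_i,x_v,y_i)=\rho_i(w,x,y)$ and $\rho_i$ fixes $\mathrm{bdd}(B)$ pointwise. (G2) is Lemma 4.2(iii). For (G3), $r(w_1w_2x_v/B)\ge r(w_1w_2x_v/B')=3$ by Lemma 4.2(ii). Let $s=\mathrm{Cb}(y_1y_2/w_1w_2B)$, as in Lemma 6.2, computed over $B$.

**Step 4: recovering $\lambda_v$.** *We check that Lemma 7.1 applies over $B$ to $e_v$ and $(t_i,w_i)_{1\le i\le k+1}$.* For $i=1,2$, $(e_v,t_i,w_i)=\rho_i(e,t,w)$. For $i\ge3$, $(e_v,t_i,w_i)=\rho_1(e,t_i,w_i)$, because $t_i,w_i\in B'$. So all are $k$-arcs over $B$. Further $r(C/B)=2(k-1)$ by Lemma 2.3, and $r(e_vt_1t_2/BC)\ge r(e_vt_1t_2/B')=r(\lambda_vt_1t_2/B')=3$ by Lemma 4.2(ii). So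
$$r(e_vt_1\cdots t_{k+1}/B)=r(e_vt_1t_2C/B)\ge2k+1,$$
and as $r(e_v/B)=k$, the $t_i$ are independent over $e_v$. Lemma 7.1 gives $e_v\in\mathrm{bdd}(B\,s\,t_1t_2C)$. As $\lambda_v\sim_{B'}e_v$,
$$\lambda_v\in\mathrm{bdd}(B'\,s\,t_1t_2).\tag{4}$$

**Step 5: replacing $s$ by an element of $D$.** *Plane curves live in $D^2$, while $s$ is only a hyperimaginary.* Over $B'$, $r(y_1y_2)\ge r(y_1y_2/x_v)=r(w_1w_2/x_v)=2$. Since $s\in\mathrm{bdd}(By_1y_2)$, $y_2\in\mathrm{bdd}(By_1s)$ and $r(s/B)=1$, it follows that $s\notin\mathrm{bdd}(B')$, $r(s)=1$, $r(y_1s)=r(y_1y_2)=2$ and $r(y_1/s)=1$. Choose $y_*,\tilde s\in D$ with $(y_*,\tilde s)\equiv_{\mathrm{bdd}(B's)}(y_1,y_2)$ and $y_*\tilde s\perp_{B's}Fuv$. Note that $s\in\mathrm{bdd}(Bw_1w_2)\subseteq\mathrm{bdd}(B'Fv)$. From $y_*\perp_{B'}s$ and $y_*\perp_{B's}Fuv$ we get $y_*\perp_{B'}Fuv$. Moreover $\tilde s\sim s$ over $B'y_*$.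

Put $B''=B'y_*$. Ranks of tuples in $\mathrm{bdd}(B'Fuv)$, also over other such tuples, are the same over $B''$ as over $B'$. In particular $v\notin\mathrm{bdd}(B''F)$; (1) holds over $B''$; $(f;v,\lambda_v)$ is an arc over $B''$ by (A2); and the three inequalities (2) hold over $B''$. So (SM) gives (3) over $B''$, for all $h\in\mathrm{bdd}(B''q_1q_2)\cap\mathrm{bdd}(B''q_1'q_2')$.

**Step 6: the curve $h$ and the contradiction.** Work over $B''$ and put $h=\mathrm{Cb}(v\tilde s/F)$; this makes sense because $\tilde s\in\mathrm{bdd}(B''s)\subseteq\mathrm{bdd}(B''vF)$. Since $s\in\mathrm{bdd}(Bw_1w_2)\cap\mathrm{bdd}(By_1y_2)$, while $w_i\in\mathrm{bdd}(B'vq_i)$ and $y_i\in\mathrm{bdd}(B'vq_i')$, we have $\tilde s\in\mathrm{bdd}(B''vq_1q_2)\cap\mathrm{bdd}(B''vq_1'q_2')$. By Lemma 2.1(ii), $h\in\mathrm{bdd}(B''q_1q_2)\cap\mathrm{bdd}(B''q_1'q_2')$. By (3), $r(h/u)\le k-1$ over $B''$.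

By 2.1(i), $\tilde s\in\mathrm{bdd}(B''vh)$, so $s\in\mathrm{bdd}(B''vh)$. With (4) and $t_i\in\mathrm{bdd}(B'vg_i)$: $\lambda_v\in\mathrm{bdd}(B''vhg_1g_2)$. As $(f;v,\lambda_v)$ is an arc over $B''$, (R) with $E=F$ and $P=hg_1g_2$ gives $f\in\mathrm{bdd}(B''hg_1g_2)$. With (1), over $B''$,
$$k=r(f/g_1g_2u)\le r(h/g_1g_2u)\le r(h/u)\le k-1,$$
a contradiction. This proves Theorem A. $\square$

## 9. The possible dimensions between two types

We drop the standing assumption: $D$ is any type-definable set of SU-rank $1$ over $\emptyset$. Lemma 2.1 without the bound $r(c)\le k$, and with it (A1), (A2), (R) and Lemma 2.3, did not use linearity. The first thing to check is that dimensions are finite.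

**Lemma 9.1 (finiteness).** Let $e=\mathrm{Cb}(ab/A)$ be the canonical base of a plane curve. There is a finite $P\subseteq D$ with $e\in\mathrm{bdd}(P)$ and $P\perp_eab$. In particular $r(e)$ is finite, and $\mathrm{Cb}(ab/P)\sim e$, so the dimensions of plane curves are already attained by curves over finite subsets of $D$.

*Proof.* Let $\kappa$ be a large regular cardinal, and let $(a_ib_i)_{i<\kappa}$ be realizations of $\mathrm{tp}(ab/\mathrm{bdd}(e))$ such that $ab$ and the $a_ib_i$ are independent over $e$. Put $P_{<\mu}=(a_ib_i)_{i<\mu}$. By local character there is $\mu<\kappa$ with $e\perp_{P_{<\mu}}P_{<\kappa}$. Then $r(a_\mu b_\mu/P_{<\mu})=r(a_\mu b_\mu/eP_{<\mu})=1$. As $a_\mu\notin\mathrm{acl}(P_{<\mu})$, $b_\mu\in\mathrm{acl}(a_\mu P)$ for some finite $P\subseteq P_{<\mu}$. Since $a_\mu\notin\mathrm{bdd}(eP)$, Lemma 2.1(iii) and (ii) with $E'=eP$ give $e\sim\mathrm{Cb}(a_\mu b_\mu/eP)\in\mathrm{bdd}(P)$. So $r(e)\le r(P)$ is finite. By choice of the sequence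 $P\perp_eab$, so $a,b\notin\mathrm{bdd}(P)$, and $\mathrm{Cb}(ab/P)\sim e$ by 2.1(iii), as $e\in\mathrm{bdd}(P)$. Moreover $b\in\mathrm{bdd}(ae)\subseteq\mathrm{bdd}(aP)$, so $\mathrm{Lstp}(ab/P)$ is a plane curve. $\square$

**Definition 9.2.** For non-algebraic complete types $p,q$ over $\emptyset$ of elements of $D$, say $p\approx q$ if there is a plane curve $\mathrm{Lstp}(ab/A)$ with $a\models p$ and $b\models q$. Let $d(p,q)$ be the supremum of the dimensions of such curves. $D$ is *trivial* if $\mathrm{acl}(A)\cap D=\bigcup_{a\in A}\mathrm{acl}(a)\cap D$ for all nonempty $A\subseteq D$.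

The infinite set without structure is trivial. The vector space of Section 1 is not: for independent $a_1,a_2$, the element $a_1+a_2$ is in $\mathrm{acl}(a_1a_2)$ but in neither $\mathrm{acl}(a_1)$ nor $\mathrm{acl}(a_2)$.

**Theorem B.**

1. $\approx$ is an equivalence relation, and $d$ is constant on pairs from each $\approx$-class, with value in $\{0,1,\infty\}$.
2. $D$ is linear if and only if no class has value $\infty$; $D$ is trivial if and only if every class has value $0$. In particular, if $D$ is not algebraic, the supremum of the dimensions of plane curves of $D$ is $0$, $1$ or $\infty$.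
3. In a class with value $\infty$, for all $p,q$ in it and all $n\ge1$ there are a finite $C\subseteq D$ and a plane curve $\mathrm{Lstp}(ab/A)$ with $C\subseteq\mathrm{bdd}(A)$, $a\models p$, $b\models q$ and $SU(\mathrm{Cb}(ab/A)/C)=n$.

*Proof.* **Step 1: $\approx$ is an equivalence relation and $d$ is constant on classes.** Reflexivity: take $a=b$ and $A=\emptyset$. Symmetry of $\approx$ and of $d$ is clear. For the rest we compose. Let $(u,w)$ be the coordinates of a plane curve with canonical base $g$, and $(w,w')$ those of a plane curve with canonical base $\tau$; after conjugation the two share $w$, and $\tau w'\perp_wgu$. Since $g\perp w$, $\tau\perp w$ and $g\perp_w\tau$, the elements $g,\tau,w$ are independent. So $w\notin\mathrm{bdd}(g\tau)$, and $u,w,w'$ are interbounded over $g\tau$. So $\mathrm{Lstp}(uw'/g\tau)$ is a plane curve, which gives transitivity. Let $c=\mathrm{Cb}(uw'/g\tau)$. By 2.1(i), $w'\in\mathrm{bdd}(uc)$, so $w\in\mathrm{bdd}(w'\tau)\subseteq\mathrm{bdd}(uc\tau)$.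 By 2.1(iii) and (ii), $g\sim\mathrm{Cb}(uw/g\tau)\in\mathrm{bdd}(c\tau)$. So $r(c)\ge r(c/\tau)\ge r(g/\tau)=r(g)$. Thus replacing one coordinate type by another type of the class does not decrease $d$. Doing this in either direction and for both coordinates, $d$ is constant on the class.

**Step 2: the value is $0$, $1$ or $\infty$.** Suppose the value is at least $2$, witnessed by a plane curve of dimension at least $2$ on $p\times q$. Apply Theorem A to the type-definable set $D'$ of SU-rank $1$ consisting of all realizations of $p$ and of $q$. It is not linear, so it is not $N$-linear for any $N$. Hence one of $d(p,p),d(p,q),d(q,p),d(q,q)$ is $\infty$, and the value of the class is $\infty$. This proves part 1.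

**Step 3: linearity and triviality.** By Step 2 a value different from $\infty$ is at most $1$, and every plane curve lies over a pair of types from one class; so $D$ is linear if and only if no class has value $\infty$.

*Value $0$ everywhere implies trivial.* Let $b\in\mathrm{acl}(A)\cap D$ with $A\subseteq D$ nonempty. If $b\in\mathrm{acl}(\emptyset)$, there is nothing to do. Otherwise let $a_1,\dots,a_n\in A$ be of minimal number such that $b\in\mathrm{acl}(a_1\cdots a_n)$. Suppose $n\ge2$, and let $A'=\{a_2,\dots,a_n\}$. By minimality $a_1,b\notin\mathrm{acl}(A')$, so $\mathrm{Lstp}(a_1b/A')$ is a plane curve. Dimension $0$ gives $a_1b\perp A'$, so $r(b/a_1)=r(b/a_1A')=0$, contradicting minimality. So $n=1$.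

*Trivial implies value $0$.* Let $e=\mathrm{Cb}(ab/A)$ be the canonical base of a plane curve, and choose $P$ as in Lemma 9.1. Then $b\in\mathrm{acl}(aP)\setminus\mathrm{acl}(P)$, so $b\in\mathrm{acl}(a)$ by triviality. So $r(ab)=1=r(ab/e)$, hence $ab\perp e$, and $e\sim\mathrm{Cb}(ab/e)\in\mathrm{bdd}(\emptyset)$, that is, $r(e)=0$.

If $D$ is not algebraic, there is at least one class, and the supremum over all classes of the values is $0$, $1$ or $\infty$. This proves part 2.

**Step 4: prescribing the dimension over a finite set.** Let $p,q$ be in a class with value $\infty$ and $n\ge1$. Since $d(p,q)=\infty$, there is a plane curve on $p\times q$ of dimension $N\ge n$, with $N$ finite by Lemma 9.1. Let $e$ be its canonical base and $(a,b)$ its coordinates; by (A1), $(e;a,b)$ is an $N$-arc. Let $C$ consist of $N-n$ realizations $(a_i,b_i)$ of $\mathrm{tp}(ab/\mathrm{bdd}(e))$, independent together with $ab$ over $e$. By Lemma 2.3, $r(e/C)=n$. As $a\notin\mathrm{bdd}(eC)$,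 $\mathrm{Cb}(ab/eC)\sim e$ by 2.1(iii). Let $A=eC$, or a set of real elements $\hat A$ with $eC\in\mathrm{dcl}(\hat A)$, chosen independent from $ab$ over $eC$; by the remark on hyperimaginary parameters in Section 1, $\mathrm{Cb}(ab/A)\sim e$ in both cases. So $SU(\mathrm{Cb}(ab/A)/C)=n$, which proves part 3. $\square$
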